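# Mean values over small geodesic spheres and the Taylor coefficients of the volume density

## 1. The normalized density of a small geodesic sphere

Let $(M,g)$ be a connected Riemannian manifold of dimension $n\ge 2$. Fix $m\in M$ and normal coordinates $x$ at $m$, so that $T_mM$ is identified with $\mathbb R^n$ and $\exp_m$ becomes the identity map. Write $x=ru$ with $r\ge 0$, $|u|=1$. Two textbook facts will be used all the time: in normal coordinates $g_{ij}=\delta_{ij}+O(|x|^2)$, and (Gauss lemma) geodesic spheres are orthogonal to the radial geodesics. Put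
$$\theta=\sqrt{\det g_{ij}} .$$
By the Gauss lemma, the volume element of the geodesic sphere of radius $r$ is $d\sigma=r^{n-1}\theta(ru)\,du$, where $du$ is the volume element of the unit sphere $S^{n-1}$.

For functions on $S^{n-1}$ write
$$\langle\varphi,\psi\rangle=\operatorname{vol}(S^{n-1})^{-1}\int_{S^{n-1}}\varphi\,\psi\,du .$$
The object of this lecture is the density $\theta$, divided by its own spherical average:
$$\bar\theta(r)=\langle\theta(r\,\cdot),1\rangle,\qquad a(r,u)=\frac{\theta(ru)}{\bar\theta(r)},\qquad \langle a(r,\cdot),1\rangle=1. $$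
So $a(r,\cdot)$ is the density of the normalized volume of the geodesic sphere with respect to normalized Euclidean measure on directions. It is identically $1$ exactly when $\theta$ is radial.

We need its Taylor coefficients. Let $P_i$ be the space of homogeneous polynomials of degree $i$ on $\mathbb R^n$ (with $P_i=0$ for $i<0$). Expand $\theta(ru)\sim 1+\sum_{j\ge1}\theta_j(u)r^j$ with $\theta_j\in P_j$. Odd polynomials have zero average on the sphere, so $\bar\theta(r)$, and hence $1/\bar\theta(r)\sim\sum_{i\text{ even}}c_ir^i$, has only even powers. Therefore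
$$a\sim1+\sum_{j\ge1}a_j(u)r^j,\qquad a_j=\sum_{i\ \mathrm{even},\,0\le i\le j}c_i\,\theta_{j-i}\big|_{S^{n-1}}\quad(\theta_0=1).$$
Since $|u|=1$, we may multiply $\theta_{j-i}$ by $|x|^{i}$ without changing it on the sphere. Thus $a_j$ is the restriction to $S^{n-1}$ of an element of $P_j$. In particular $a_j(-u)=(-1)^ja_j(u)$, and $\langle a,1\rangle=1$ gives $\langle a_j,1\rangle=0$ for $j\ge1$. Also $a_1=0$, because $\theta=1+O(|x|^2)$.

**Example 1 (round unit sphere).** Here $\theta(ru)=(\sin r/r)^{n-1}$ is radial, so $a\equiv1$ and all $a_j$ vanish.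

**Example 2 ($S^2\times\mathbb R$, unit round $S^2$).** The exponential map is a product, so with $u=(x,t)$, $x\in\mathbb R^2$, $t\in\mathbb R$, $|x|^2+t^2=1$, we have $\theta(ru)=\sin(r|x|)/(r|x|)=1-\frac16(1-t^2)r^2+\dots$. On $S^2\subset\mathbb R^3$ one has $\langle t^2,1\rangle=\frac13$, so
$$a_2=-\tfrac16(1-t^2)+\tfrac19=\tfrac1{18}(3t^2-1).$$

What is $a$ for? There are two natural ways to average a function $f$ over the geodesic sphere of radius $r$: with respect to the volume of the geodesic sphere, or with respect to the uniform measure on directions. In terms of $a$,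
$$M_m(r,f)=\langle f(r\,\cdot),a(r,\cdot)\rangle,\qquad L_m(r,f)=\langle f(r\,\cdot),1\rangle. \tag{1}$$
Everything below compares these two averages with each other and with $f(m)$. It will turn out that all the comparisons are governed by the same numbers $\langle q,a_j\rangle$ with $q$ a polynomial.

## 2. Four mean value conditions and one orthogonality condition

Let $B_m(\varepsilon)$ be the geodesic ball. For a real-valued continuous $f$ near $m$ the first and second mean values are
$$M_m(\varepsilon,f)=\frac1{\operatorname{vol}(\partial B_m(\varepsilon))}\int_{\partial B_m(\varepsilon)}f\,d\sigma,\qquad L_m(\varepsilon,f)=\frac1{\operatorname{vol}(S^{n-1}(1))}\int_{S^{n-1}(1)}f(\exp_m(\varepsilon u))\,du ,$$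
which is (1). A function is harmonic if $\Delta f=0$, with $\Delta$ the Laplacian of $(M,g)$; such functions are smooth, and analytic if $g$ is. In $\mathbb R^n$ both means of a harmonic function equal $f(m)$. On a general manifold one can ask for this up to an error of a given order. For $k$ a natural number consider the following conditions at a point $m$, as $\varepsilon\to0$:

- $(i)_k$: $M_m(\varepsilon,f)=f(m)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$;
- $(ii)_k$: $L_m(\varepsilon,f)=f(m)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$;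
- $(iii)_k$: $M_m(\varepsilon,f)=L_m(\varepsilon,f)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$;
- $(iv)_k$: $M_m(\varepsilon,f)=L_m(\varepsilon,f)+O(\varepsilon^{2k+2})$ for all $f$ of class $C^{2k+2}$ near $m$.

For $k=+\infty$ the formulas hold without remainder: equality for all sufficiently small $\varepsilon$, depending on $f$, and $(iv)_\infty$ refers to $C^\infty$ functions. (The proof gives $(iv)_\infty$ for all continuous $f$ and for every $\varepsilon$ below the injectivity radius at $m$ with $\overline{B_m(\varepsilon)}\subset\operatorname{dom}f$, so other readings make no difference.)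

A conjecture of O. Kowalski, stated in "On Mean Value Theorems For Small Geodesic Spheres In Riemannian Manifolds", says that for an analytic Riemannian manifold and each $k$ the four conditions, each required at every $m$, are mutually equivalent. We prove it. The intermediary is the following condition.

**Condition $A_k(m)$.** $\langle q,a_j\rangle=0$ for all $i\ge0$, $j\ge1$ with $i+j\le2k$ and all $q\in P_i$.

If $i+j$ is odd, then $\langle q,a_j\rangle=0$ automatically, since the integrand is odd. If $i=0$ it is also automatic, since $\langle a_j,1\rangle=0$. The condition $A_0(m)$ is vacuous, and $A_k(m)$ implies $A_{k-1}(m)$. Moreover, $A_k(m)$ forces $a_j=0$ for $1\le j\le k$: indeed $a_j$ is the restriction of an element of $P_j$ and $j+j\le2k$, so $\langle a_j,a_j\rangle=0$. In Example 2 we have $a_2\neq0$, so $A_2(m)$ fails; $A_1(m)$ holds there, as it does everywhere (Section 3).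

**Theorem 1.** Let $(M,g)$ be real analytic, $n\ge2$.

(a) For $k$ finite and each fixed $m\in M$, the four conditions at the point $m$ are equivalent to each other, and to $A_k(m)$.

(b) For $k=\infty$ and each fixed $m$, the four conditions at $m$ are equivalent to each other, and to: the volume density $\theta$ at $m$ is radial near $m$.

In particular the conjecture holds: for every analytic $(M,g)$ with $n\ge2$ and every $k\in\mathbb N\cup\{+\infty\}$, the four conditions are mutually equivalent.

## 3. The same pairings with three different weights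

The purpose of this section is to write the errors in $(i)$, $(ii)$, $(iii)$ in terms of the pairings $\langle f_i,a_j\rangle$, where $f\sim\sum f_i$, $f_i\in P_i$, is the Taylor series of $f$ in normal coordinates.

Let $f$ be harmonic near $m$. By the divergence theorem,
$$0=\int_{B_m(r)}\Delta f=\int_{\partial B_m(r)}\partial_rf\,d\sigma=r^{n-1}\int_{S^{n-1}}\partial_rf(ru)\,\theta(ru)\,du .$$
Dividing by $r^{n-1}\bar\theta(r)\operatorname{vol}(S^{n-1})$ we get, for small $r>0$,
$$\langle\partial_rf,a\rangle=0. \tag{2}$$
Differentiate (1). By (2), $M_m'=\langle\partial_rf,a\rangle+\langle f,\partial_ra\rangle=\langle f,\partial_ra\rangle$, and $L_m'=\langle\partial_rf,1\rangle=-\langle\partial_rf,a-1\rangle$. So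
$$M_m-L_m=\langle f,a-1\rangle,\qquad rM_m'=\langle f,r\partial_ra\rangle,\qquad rL_m'=-\langle r\partial_rf,a-1\rangle. \tag{3}$$
Now insert $f\sim\sum f_i(u)r^i$ and $a-1\sim\sum_{j\ge1}a_j(u)r^j$. The operator $r\partial_r$ multiplies the term $r^i$ by $i$. Hence the coefficient of $r^l$ in the three functions of (3) is
$$\sum_{i+j=l,\ j\ge1}w_{ij}\,\langle f_i,a_j\rangle,\qquad w_{ij}=1,\quad w_{ij}=j,\quad w_{ij}=-i\quad\text{respectively.} \tag{4}$$
All functions of $r$ here are smooth up to $r=0$, and $M_m,L_m$ have the value $f(m)$ at $r=0$. If $M_m\sim f(m)+\sum_{l\ge1}\mu_lr^l$, then $rM_m'\sim\sum l\mu_lr^l$, so $M_m=f(m)+O(r^{2k+2})$ means that the coefficients of $rM_m'$ vanish for $1\le l\le2k+1$; the same holds for $L_m$. Consequently $(iii)_k$, $(i)_k$, $(ii)_k$ at $m$ say exactly that (4), with the respective weights, vanishes for $1\le l\le2k+1$ and for all harmonic $f$ near $m$.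

**Orders up to three.** For $l=1$ the only pair is $(i,j)=(0,1)$; for $l=2$ there are $(0,2)$ and $(1,1)$. These vanish since $\langle a_j,1\rangle=0$ and $a_1=0$. For odd $l$ everything vanishes by parity. So $(i)_k,(ii)_k,(iii)_k$ always hold for $k\le1$. The same computation for a general $f\in C^{2k+2}$, where only $M_m-L_m=\langle f,a-1\rangle$ is used, gives $(iv)_k$ for $k\le1$.

**Order four in Example 2.** On $S^2\times\mathbb R$ let $s$ be the distance to the base point in $S^2$ and look for a harmonic $f=t^2-\varphi(s)$, so $\Delta_{S^2}\varphi=2$. This means $(\sin s\,\varphi')'=2\sin s$, so $\varphi'=2(1-\cos s)/\sin s=2\tan(s/2)$ and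
$$\varphi=-4\log\cos(s/2)=\tfrac12s^2+\tfrac1{48}s^4+\dots .$$
With $s=|x|$ this gives $f_2=t^2-\frac12|x|^2$, $f_4=-\frac1{48}|x|^4$. On the unit sphere $f_2=\frac12(3t^2-1)$ and $\langle(3t^2-1)^2,1\rangle=\frac95-2+1=\frac45$, so
$$\langle f_2,a_2\rangle=\tfrac1{36}\cdot\tfrac45=\tfrac1{45},\qquad\langle f_4,1\rangle=-\tfrac1{48}\langle(1-t^2)^2,1\rangle=-\tfrac1{48}\cdot\tfrac8{15}=-\tfrac1{90}.$$
Since $f_0=f_1=f_3=0$, directly from (1) the $r^4$-coefficient of $L_m$ is $-\frac1{90}$ and that of $M_m$ is $-\frac1{90}+\frac1{45}=\frac1{90}$. Formula (4) agrees: the $r^4$-coefficient of $rM_m'$ is $2\cdot\frac1{45}=4\cdot\frac1{90}$ and that of $rL_m'$ is $-2\cdot\frac1{45}=4\cdot(-\frac1{90})$. So $M_m$ and $L_m$ miss $f(m)=0$ by opposite amounts, and $(i)_2,(ii)_2,(iii)_2$ all fail, together.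

## 4. Order six: the Taylor coefficients of a harmonic function are coupled

A sensible plan for proving $(iii)_k\Rightarrow A_k(m)$, say, is this. The condition gives one relation $\sum\langle f_i,a_j\rangle=0$ at each order. Choose harmonic $f$ with a single nonzero $f_i$ and read off $\langle f_i,a_j\rangle=0$ for each pair separately. Once the pairs are separated, the weights in (4) no longer matter.

To see how far this goes, write $\Delta=g^{ij}\partial_i\partial_j+b^j\partial_j$ with $b^j=-g^{kl}\Gamma^j_{kl}$. Since $g^{ij}=\delta_{ij}+O(|x|^2)$ and $b^j=O(|x|)$, sorting Taylor coefficients by degree gives, on formal series,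
$$\Delta=\Delta_0+\sum_{s\ge2}D_s,\qquad D_s:P_i\to P_{i+s-2}, \tag{5}$$
where $\Delta_0$ is the Euclidean Laplacian: $D_s$ consists of the degree $s$ part of $g^{ij}$ and the degree $s-1$ part of $b^j$. The degree $l-2$ part of $\Delta f=0$ reads $\Delta_0f_l=-\sum_{s\ge2}D_sf_{l-s}$. The operators $D_s$ annihilate constants, so $\Delta_0f_2=-D_2f_0=0$. At order $l=4$ the only pairs not automatically zero are $(2,2)$ and $(1,3)$, and nothing links the harmonic quadratic polynomial $f_2$ with the linear polynomial $f_1$: the plan works, once one knows that harmonic functions with given $f_1$ and $f_2$ exist.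

At order $l=6$ it stops. The relation for $(iii)_3$ is
$$\langle f_4,a_2\rangle+\langle f_3,a_3\rangle+\langle f_2,a_4\rangle+\langle f_1,a_5\rangle=0,$$
and $\Delta_0f_4=-D_2f_2-D_3f_1$. We cannot keep $f_2$ and put $f_4=0$. In Example 2 the Euclidean harmonic polynomial $f_2=t^2-\frac12|x|^2$ satisfies $\Delta f_2=1-s\cot s=\frac13s^2+\dots\ne0$, and $f_4=-\frac1{48}|x|^4$ is there precisely to cancel this: $\Delta_0f_4=-\frac13|x|^2$. So one choice of $f_2$ feeds both $\langle f_2,a_4\rangle$ and $\langle f_4,a_2\rangle$. From this relation alone the two contributions could cancel, and a cancellation with weights $1,1$ would not be a cancellation with the weights $4,2$ of $M_m$ or $-2,-4$ of $L_m$.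

What rescues the plan is the nature of the forced part of $f_4$. Write $f_4=h_4+|x|^2q$ with $h_4$ Euclidean-harmonic and $q\in P_2$. Only $q$ is forced; $h_4$ is free. On the unit sphere $|x|^2q=q$, so the forced contribution to $\langle f_4,a_2\rangle$ is $\langle q,a_2\rangle$ with $q$ of degree $2$. This is a pairing of total degree $4$, and it was already shown to vanish at the previous level. So by induction on $k$ the forced parts drop out of (4), and only the Euclidean-harmonic parts of the $f_i$ remain; these can be prescribed freely and independently. The next section proves this last claim.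

## 5. Harmonic functions with prescribed Euclidean-harmonic parts

Let $\mathcal H_i=P_i\cap\ker\Delta_0$. We recall three textbook facts: $P_i=\mathcal H_i\oplus|x|^2P_{i-2}$; $\Delta_0:P_i\to P_{i-2}$ is onto; elements of $\mathcal H_i$ and $\mathcal H_{i'}$ with $i\ne i'$ are orthogonal for $\langle\cdot,\cdot\rangle$. For example $t^2=\frac13(2t^2-|x|^2)+\frac13(|x|^2+t^2)$ is the decomposition of $t^2\in P_2$ on $\mathbb R^3$, with $x\in\mathbb R^2$; the first summand is harmonic since $4-4=0$.

For smooth $f$ with Taylor series $\sum f_i$ let $H_i(f)\in\mathcal H_i$ be the $\mathcal H_i$-component of $f_i$.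

**Lemma 1.** For every $N$ and all $h_i\in\mathcal H_i$ $(0\le i\le N)$ there is a harmonic function $f$ near $m$ with $H_i(f)=h_i$ for $0\le i\le N$.

**Proof for analytic $g$, step 1: a formal solution.** The goal is a formal power series with the prescribed parts. By (5), $F=\sum F_l$ satisfies $\Delta F=0$ if and only if
$$\Delta_0F_l=-\sum_{s\ge2}D_sF_{l-s}\qquad\text{for all }l .$$
The right side lies in $P_{l-2}$ and involves only earlier terms. Since $\Delta_0:P_l\to P_{l-2}$ is onto with kernel $\mathcal H_l$, we can solve recursively, with the $\mathcal H_l$-component of $F_l$ prescribed arbitrarily at each step. Prescribe $h_l$ for $l\le N$ and $0$ for $l>N$.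

**Step 2: a convergent solution with the same Taylor polynomial.** The series $F$ need not converge, so we keep only finitely many of its Cauchy data. Truncate $F|_{x_n=0}$ at degree $N$ and $\partial_nF|_{x_n=0}$ at degree $N-1$. These truncations are polynomials, $g^{nn}>0$, and the coefficients of $\Delta$ are analytic. By the Cauchy–Kovalevskaya theorem there is an analytic $f$ near $0$ with $\Delta f=0$ and these data.

**Step 3: $f$ and $F$ agree up to degree $N$.** Let $d=F-f$ as a formal series; then $\Delta d=0$. We claim $\partial^\alpha d(0)=0$ for all $|\alpha|\le N$, by induction on $\alpha_n$. For $\alpha_n=0$ and $\alpha_n=1$ this holds by the choice of the data. For $\alpha_n\ge2$ apply $\partial^{\alpha-2e_n}$ to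
$$\partial_n^2d=-(g^{nn})^{-1}\Big(\sum_{(i,j)\ne(n,n)}g^{ij}\partial_i\partial_jd+b^j\partial_jd\Big).$$
Each term in the bracket contains at most one $\partial_n$ and at most two derivatives. So at $0$ the right side involves only $\partial^\gamma d(0)$ with $|\gamma|\le|\alpha|\le N$ and $\gamma_n\le(\alpha_n-2)+1=\alpha_n-1$. All of these vanish by induction. Hence $f_i=F_i$ for $i\le N$, and $H_i(f)=h_i$. $\square$

**Proof for $C^\infty$ metrics (used only for Theorem 2).** Now there is no Cauchy–Kovalevskaya theorem; we zoom in instead, since the metric is nearly Euclidean on small balls. On the closed unit ball put $g_\delta(x)=(g_{ij}(\delta x))$. The operator $\Delta_{g_\delta}$ has coefficients $g^{ij}(\delta x)$ and $\delta b^j(\delta x)$, which tend in $C^\infty$ to those of $\Delta_0$ as $\delta\to0$.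

For $h\in\mathcal H:=\bigoplus_{i\le N}\mathcal H_i$ let $u_h$ be the solution of the Dirichlet problem $\Delta_{g_\delta}u_h=0$ in the ball, $u_h=h$ on the unit sphere; it is unique, smooth, and linear in $h$. Put $w=u_h-h$. Then $w=0$ on the sphere, and $\Delta_{g_\delta}w=-\Delta_{g_\delta}h\to-\Delta_0h=0$ in $C^\infty$. By the maximum principle (Gilbarg–Trudinger, Thm 3.7), $\sup|w|$ is bounded by a constant times $\sup|\Delta_{g_\delta}h|$. By the Schauder estimate (Gilbarg–Trudinger, Thm 6.6), $\|w\|_{C^{2,\alpha}}\to0$. Differentiating the equation, each first derivative of $w$ solves an equation with the same leading operator whose right side is controlled by derivatives of $\Delta_{g_\delta}h$ and by $\|w\|_{C^{2,\alpha}}$; interior estimates on a smaller ball bound one more derivative, and this can be repeated. All constants are uniform for small $\delta$, because the coefficients are uniformly elliptic and bounded in every $C^p$. So $w\to0$ in $C^{N+1}$ near $0$.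

Consequently the linear maps $T_\delta:\mathcal H\to\mathcal H$, $T_\delta h=\sum_{i\le N}H_i(u_h)$, converge to the identity of the finite-dimensional space $\mathcal H$, and $T_\delta$ is invertible for some $\delta>0$. Fix such a $\delta$. The pullback of $g$ under $x\mapsto\delta x$ is $\delta^2g_\delta$, so $x\mapsto u_h(x/\delta)$ is $g$-harmonic near $m$. Its harmonic parts are $\delta^{-i}H_i(u_h)$, which are arbitrary because $T_\delta$ is onto. $\square$

## 6. Finite order: all conditions reduce to $A_k(m)$

We prove Theorem 1(a) at a fixed point $m$, along the implications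
$$A_k(m)\Rightarrow(iv)_k\Rightarrow(iii)_k,\quad (iv)_k\Rightarrow(i)_k,(ii)_k,\quad\text{and each of }(i)_k,(ii)_k,(iii)_k\Rightarrow A_k(m).$$

**Step 1: $A_k(m)\Rightarrow(iv)_k$.** This is Taylor expansion. For $f\in C^{2k+2}$ we have $f(ru)=\sum_{i\le2k+1}f_i(u)r^i+O(r^{2k+2})$ uniformly in $u$, and $a$ is smooth. So for $l\le2k+1$ the coefficient of $r^l$ in $M_m-L_m=\langle f,a-1\rangle$ is $\sum_{i+j=l,\,j\ge1}\langle f_i,a_j\rangle$. For $l\le2k$ it vanishes by $A_k(m)$; for $l=2k+1$ it vanishes by parity. Hence $M_m-L_m=O(r^{2k+2})$.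

**Step 2: $(iv)_k\Rightarrow(iii)_k$.** Harmonic functions are smooth, so there is nothing to prove.

**Step 3: $(iv)_k\Rightarrow(ii)_k$ and $(i)_k$.** The trick is to apply $(iv)_k$ to a function which is not harmonic. Let $f$ be harmonic; the function $x^i\partial_if=r\partial_rf$ is smooth near $m$. By (2), $M_m(r,r\partial_rf)=r\langle\partial_rf,a\rangle=0$. On the other hand $L_m(r,r\partial_rf)=r\langle\partial_rf,1\rangle=rL_m'(r,f)$. So $(iv)_k$ gives $rL_m'(r,f)=O(r^{2k+2})$, that is, $L_m'(r,f)=O(r^{2k+1})$. Integrating from $0$, $L_m(r,f)=f(m)+O(r^{2k+2})$, which is $(ii)_k$. Together with $(iii)_k$ from Step 2 this yields $(i)_k$.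

**Step 4: each of $(i)_k,(ii)_k,(iii)_k$ at $m$ implies $A_k(m)$.** This is the induction announced in Section 4. Let $(X)$ be one of the three, with its weights $w_{ij}$ from (4). For $k=0$, $A_0(m)$ is vacuous. Let $k\ge1$ and assume $(X)_k$ at $m$. Then $(X)_{k-1}$ holds at $m$, so $A_{k-1}(m)$ holds by induction. By (4) with $l=2k$, for every harmonic $f$ near $m$,
$$\sum_{i+j=2k,\ j\ge1}w_{ij}\langle f_i,a_j\rangle=0. \tag{6}$$

First we remove the forced parts. The term $i=0$ vanishes because $f_0$ is constant and $\langle a_{2k},1\rangle=0$. For $i\ge1$ write $f_i=H_i(f)+|x|^2q$ with $q\in P_{i-2}$. On $S^{n-1}$, $|x|^2q=q$, so $\langle|x|^2q,a_j\rangle=\langle q,a_j\rangle$. Here $(i-2)+j=2k-2$ and $j\ge1$, so this is zero by $A_{k-1}(m)$ (and trivially if $i=1$, when $q=0$). Thus (6) becomes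
$$\sum_{i=1}^{2k-1}w_{i,2k-i}\,\langle H_i(f),a_{2k-i}\rangle=0 .$$

Next we separate the terms. Fix $i$ with $1\le i\le2k-1$ and $h\in\mathcal H_i$. By Lemma 1 with $N=2k$ there is a harmonic $f$ with $H_i(f)=h$ and $H_{i'}(f)=0$ for all other $i'\le2k$. The sum then reduces to $w_{i,2k-i}\langle h,a_{2k-i}\rangle=0$. Since $i\ge1$ and $j=2k-i\ge1$, the weight, whether $1$, $j$ or $-i$, is nonzero. So $\langle h,a_{2k-i}\rangle=0$ for all $h\in\mathcal H_i$, $1\le i\le2k-1$.

Finally we pass from $\mathcal H_i$ to $P_i$. Any $q\in P_i$ is $h+|x|^2q'$ with $h\in\mathcal H_i$, $q'\in P_{i-2}$, and $\langle|x|^2q',a_{2k-i}\rangle=\langle q',a_{2k-i}\rangle=0$ by $A_{k-1}(m)$. So $\langle q,a_{2k-i}\rangle=0$ for all $q\in P_i$, $1\le i\le2k-1$; for $i=0$ it holds automatically. Pairs with $i+j=2k-1$ vanish by parity, pairs with $i+j\le2k-2$ by $A_{k-1}(m)$. This is $A_k(m)$. $\square$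

All steps were carried out at the single point $m$. Requiring the conditions at every $m$ gives the conjecture for finite $k$.

## 7. Without remainder: radial density

We prove Theorem 1(b). Here $g$ is analytic.

**Step 1: from any of $(i)_\infty,(ii)_\infty,(iii)_\infty$ at $m$ to radiality.** Equality for small $\varepsilon$ implies the estimate for every finite $k$, so by part (a) $A_k(m)$ holds for all $k$. As noted in Section 2, $A_k(m)$ forces $a_j=0$ for $1\le j\le k$; hence $a_j=0$ for all $j\ge1$. Since $\theta=\bar\theta\,a$, the Taylor coefficient $\theta_j(u)$ equals the coefficient of $r^j$ in $\bar\theta(r)$, a constant. The function $\theta$ is analytic, so its power series converges to it near $0$, and $\theta(ru)$ does not depend on $u$ for small $r$: $\theta$ is radial near $m$.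

**Step 2: radiality extends to the injectivity radius.** Let $\rho$ be the injectivity radius at $m$. For each $u$ the function $r\mapsto\theta(ru)$ is analytic on $[0,\rho)$. For two directions $u,u'$ the difference of these functions vanishes for small $r$, hence on $[0,\rho)$.

**Step 3: from radiality to all four conditions.** If $\theta$ is radial near $m$, then by Step 2 $a(r,u)=1$ for $0\le r<\rho$. By (1), $M_m(\varepsilon,f)=L_m(\varepsilon,f)$ for every continuous $f$ and every $\varepsilon<\rho$ with $\overline{B_m(\varepsilon)}\subset\operatorname{dom}f$. This gives $(iv)_\infty$ and $(iii)_\infty$. For $f$ harmonic, (3) gives $rL_m'=-\langle r\partial_rf,a-1\rangle=0$ on $(0,\varepsilon]$, so $L_m(\varepsilon,f)=\lim_{r\to0}L_m(r,f)=f(m)$, and $M_m(\varepsilon,f)=f(m)$ too. These are $(ii)_\infty$ and $(i)_\infty$.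

**Step 4: $(iv)_\infty\Rightarrow(iii)_\infty$.** Harmonic functions are smooth. So each of the four conditions implies radiality, and radiality implies all four. $\square$

Theorem 1, and with it the conjecture, is proved.

## 8. Smooth metrics and solid balls

The reduction to $A_k(m)$ also makes the first few levels explicit.

**Theorem 2.** Part (a) of Theorem 1 holds for $C^\infty$ metrics, and one may add the solid mean value condition

$(v)_k$: $\operatorname{vol}(B_m(\varepsilon))^{-1}\int_{B_m(\varepsilon)}f=f(m)+O(\varepsilon^{2k+2})$ for all harmonic $f$ near $m$.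

Moreover, for a connected $C^\infty$ manifold, with the conditions required at every $m$:

- $k\le1$: the conditions always hold.
- $k=2$: they hold if and only if $g$ is Einstein with constant scalar curvature (for $n=2$: constant Gauss curvature). Hence if they hold for some $k\ge2$, $g$ is automatically analytic in a suitable atlas, and for $k=\infty$ too the equivalence needs only $C^\infty$.
- $k=3$: they hold if and only if $g$ is Einstein with constant scalar curvature, $\dot R=\frac{|R|^2}ng$ and $|R|^2$ is constant, where $\dot R_{ij}=\sum R_{iabc}R_{jabc}$.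
- The levels $k=1,2,3,4$ are pairwise distinct.

**Finite $k$ for $C^\infty$ metrics.** Sections 3 and 6 used only Taylor expansions of smooth functions and Lemma 1, which was proved for $C^\infty$ metrics.

**$(i)_k\Leftrightarrow(v)_k$ at $m$.** Integrate over spheres. For $f$ harmonic,
$$\int_{B_m(\varepsilon)}(f-f(m))=\operatorname{vol}(S^{n-1})\int_0^\varepsilon s^{n-1}\bar\theta(s)\,\bigl(M_m(s,f)-f(m)\bigr)\,ds,$$
because $M_m(s,f)\bar\theta(s)=\langle f(s\,\cdot),\theta(s\,\cdot)\rangle$. Also $\operatorname{vol}(B_m(\varepsilon))\sim c\,\varepsilon^n$ with $c>0$. If $M_m-f(m)=O(s^{2k+2})$, the integral is $O(\varepsilon^{n+2k+2})$ and $(v)_k$ holds for this $f$. If not, let $\gamma s^l$, $\gamma\ne0$, $l\le2k+1$, be the first nonzero Taylor term of $M_m-f(m)$. Since $\bar\theta(s)=1+O(s^2)$, the integral equals $\operatorname{vol}(S^{n-1})\frac{\gamma}{n+l}\varepsilon^{n+l}+O(\varepsilon^{n+l+1})$, and the solid mean differs from $f(m)$ by a nonzero multiple of $\varepsilon^l$ up to $O(\varepsilon^{l+1})$. So the estimate in $(v)_k$ fails for this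 $f$.

## 9. The density to order five, and the Einstein condition at level two

**Step 1: a recursion for $\log\theta$.** The goal is to express the $\theta_j$ through curvature. Fix a unit vector $u$, let $\gamma(r)=\exp_m(ru)$, and work in a parallel frame of $\gamma'^{\perp}$. Let $R_u(r)=R(\cdot,\gamma')\gamma'$, acting on $\gamma'^\perp$, with Taylor coefficients $R_u^{(i)}/i!$, where $R_u^{(i)}=(\nabla^i_{u\cdots u}R)(\cdot,u)u$ at $m$; we write $R_u,R_u',R_u'',R_u'''$ for the values at $m$. The trace satisfies $\operatorname{tr}R_u=\mathrm{Ric}(u,u)$ and $\operatorname{tr}R_u^{(i)}=(\nabla^i_{u\cdots u}\mathrm{Ric})(u,u)$.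

Let $J$ solve $J''+R_u(r)J=0$, $J(0)=0$, $J'(0)=I$. The differential of $\exp_m$ at $ru$ maps $v\perp u$ to $J(r)v/r$, so $r^{n-1}\theta(ru)=\det J(r)$. Put $S=J'J^{-1}$ for small $r>0$ (the shape operator of the geodesic spheres). Then $S'=J''J^{-1}-S^2$, that is,
$$S'+S^2+R_u(r)=0,\qquad\operatorname{tr}S=\partial_r\log\det J=\frac{n-1}r+\partial_r\log\theta . $$
Since $J''(0)=0$, we have $J=r(I+O(r^2))$ and $J'=I+O(r^2)$, so $S=\frac1rI+\sum_{i\ge1}s_ir^i$. Comparing coefficients of $r^i$ in the Riccati equation, where $S'$ contributes $(i+1)s_{i+1}$ and $S^2$ contributes $2s_{i+1}+\sum_{p+q=i}s_ps_q$ with $p,q\ge1$,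
$$(i+3)s_{i+1}=-\frac1{i!}R_u^{(i)}-\sum_{p+q=i}s_ps_q .$$
For $i=0,1,2,3$:
$$s_1=-\tfrac13R_u,\quad s_2=-\tfrac14R_u',\quad s_3=-\tfrac1{10}R_u''-\tfrac1{45}R_u^2,\quad s_4=-\tfrac1{36}R_u'''-\tfrac1{72}(R_uR_u'+R_u'R_u). \tag{7}$$
Moreover $\log\theta=\sum_{i\ge1}\frac1{i+1}\operatorname{tr}(s_i)\,r^{i+1}$. Hence
$$\theta_1=0,\quad\theta_2=-\tfrac16\mathrm{Ric}(u,u),\quad\theta_3=-\tfrac1{12}\nabla_u\mathrm{Ric}(u,u);\qquad a_1=0,\quad a_2=\theta_2-\langle\theta_2,1\rangle,\quad a_3=\theta_3 .$$
In Example 2, $\mathrm{Ric}(u,u)=1-t^2$ gives back $\theta_2=-\frac16(1-t^2)$.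

**Step 2: two rules for $\Delta_0$.** For $H\in\mathcal H_d$,
$$\Delta_0(|x|^{2s}H)=2s(2s+n-2+2d)\,|x|^{2s-2}H, \tag{8}$$
because $\Delta_0|x|^{2s}=2s(2s+n-2)|x|^{2s-2}$ and the cross term is $2\cdot2s|x|^{2s-2}\,x\cdot\nabla H=4sd\,|x|^{2s-2}H$. And if $T(u)=T_{i_1\dots i_d}u^{i_1}\cdots u^{i_d}$, then $\Delta_0T$ is twice the sum, over the unordered pairs of index positions, of the forms obtained by contracting that pair.

**Step 3: $k\le1$.** The pairs $(i,j)$ in $A_1(m)$ are $(0,1),(1,1),(0,2)$; they involve only $a_1=0$ and $\langle a_2,1\rangle=0$. So $A_1(m)$ always holds, and $A_0(m)$ is vacuous.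

**Step 4: $k=2$.** In $A_2(m)$ the pairs not automatically zero are $(2,2)$ and $(1,3)$. Since $a_2$ is the restriction of an element of $P_2$, the first says $a_2=0$, i.e. $\mathrm{Ric}(u,u)$ is constant on unit vectors, i.e. $\mathrm{Ric}=\frac{\mathrm{scal}}ng$ at $m$. The second says $a_3\perp P_1$. Decompose the cubic form $C(u)=\nabla_u\mathrm{Ric}(u,u)$ as $H_3+|u|^2H_1$ with $H_d\in\mathcal H_d$. By (8), $\Delta_0C=2(n+2)H_1$. By the contraction rule and the contracted Bianchi identity $\operatorname{div}\mathrm{Ric}=\frac12d\,\mathrm{scal}$,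
$$\Delta_0C=2\bigl(d\,\mathrm{scal}(u)+2\operatorname{div}\mathrm{Ric}(u)\bigr)=4\,d\,\mathrm{scal}(u).$$
For $\ell\in P_1=\mathcal H_1$ we have $\langle a_3,\ell\rangle=-\frac1{12}\langle H_3+H_1,\ell\rangle=-\frac1{12}\langle H_1,\ell\rangle$. So $a_3\perp P_1$ if and only if $H_1=0$, i.e. $d\,\mathrm{scal}(m)=0$. Requiring both at all $m$, with $M$ connected, gives: $g$ is Einstein with constant scalar curvature. For $n=2$ the equation $\mathrm{Ric}=\frac{\mathrm{scal}}2g$ is automatic, and the condition is that the Gauss curvature is constant.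

**Step 5: analyticity, and $k=\infty$ for $C^\infty$ metrics.** If the conditions hold at every $m$ for some finite $k\ge2$, then $A_k(m)$, hence $A_2(m)$, holds for all $m$, so $g$ is Einstein, respectively of constant curvature if $n=2$. Einstein metrics ($n\ge3$) are analytic in harmonic and in normal coordinates (DeTurck–Kazdan, *Ann. Sci. ÉNS* 14 (1981), Thm 5.2), and metrics of constant curvature are analytic. Now let $g$ be $C^\infty$ and let one of $(i)_\infty,(ii)_\infty,(iii)_\infty$ hold at every point. Then it holds for every finite $k$, so $A_2(m)$ holds for all $m$, the metric is analytic, and Section 7 applies. And $(iv)_\infty\Rightarrow(iii)_\infty$ is trivial. So for $k=\infty$, with the conditions required at every $m$, the equivalence needs only $C^\infty$.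

## 10. Level three: two conditions on $|R|^2$ and $\dot R$

Conventions: $R_{iajb}=R_{jbia}=-R_{aijb}=-R_{iabj}$, the first Bianchi identity, and $\sum_aR_{iaja}=\mathrm{Ric}_{ij}$, so that $(R_u)_{ab}=\sum R_{iajb}u^iu^j$ (extended by $R_uu=0$).

**Step 1: what is left of $A_3$.** We require $A_3(m)$ at all $m$. It implies $A_2(m)$ at all $m$, so $\mathrm{Ric}=\lambda g$ with $\lambda$ constant. Then, for unit $u$, $\operatorname{tr}R_u=\lambda$ and $\operatorname{tr}R_u'=\operatorname{tr}R_u''=\operatorname{tr}R_u'''=0$. Put
$$Q(u)=\operatorname{tr}R_u^2,\qquad P(u)=(\nabla_uQ)(u)=2\operatorname{tr}(R_uR_u').$$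
From (7), $\operatorname{tr}s_3=-\frac1{45}Q$ and $\operatorname{tr}s_4=-\frac1{36}\operatorname{tr}(R_uR_u')=-\frac1{72}P$, so
$$\log\theta=-\tfrac\lambda6r^2-\tfrac1{180}Q\,r^4-\tfrac1{360}P\,r^5+O(r^6).$$
The factor $e^{-\lambda r^2/6}$ is radial and cancels in $a=\theta/\bar\theta$. Since $P$ is odd, $\langle P,1\rangle=0$, and we obtain
$$a_2=a_3=0,\qquad a_4=-\tfrac1{180}(Q-\langle Q,1\rangle),\qquad a_5=-\tfrac1{360}P .$$
The pairs in $A_3$ still to be considered are $(2,4)$ and $(1,5)$. Since $P_2=\mathcal H_2\oplus|x|^2P_0$ and $\langle a_4,1\rangle=0$, the remaining content is: $a_4\perp\mathcal H_2$ and $a_5\perp P_1$.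

**Step 2: the Laplacian of $Q$.** This step identifies the $\mathcal H_2$-part of $Q$. We have $Q(u)=\sum_{a,b}R_{iajb}R_{kalb}u^iu^ju^ku^l$, with six pairs to contract.

The pairs $(i,j)$ and $(k,l)$ turn one factor into $\mathrm{Ric}_{ab}=\lambda\delta_{ab}$ and give $\lambda\,\mathrm{Ric}(u,u)=\lambda^2|u|^2$ each. The pair $(i,k)$ gives $\sum R_{iajb}R_{ialb}u^ju^l=\sum R_{jbia}R_{lbia}u^ju^l=\dot R(u,u)$, and $(j,l)$ gives $\sum R_{iajb}R_{kajb}u^iu^k=\dot R(u,u)$. The pair $(i,l)$ gives $\sum R_{iajb}R_{kaib}u^ju^k=\sum R_{jbia}R_{kaib}u^ju^k$; with $x=b$, $y=i$, $z=a$ this is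
$$A(u,u):=\sum R_{jxyz}R_{kzyx}\,u^ju^k .$$
The pair $(j,k)$ gives $\sum R_{iajb}R_{jalb}u^iu^l=\sum R_{iajb}R_{lbja}u^iu^l$, which is $A(u,u)$ again (with $x=a$, $y=j$, $z=b$).

To compute $A$, contract $R_{kzyx}+R_{kyxz}+R_{kxzy}=0$ with $R_{jxyz}$. The last term gives $-\dot R_{jk}$, so $A+B-\dot R=0$ with $B_{jk}=\sum R_{jxyz}R_{kyxz}$. Interchanging the names $y,z$ in $B$ and using skew-symmetry in the last pairs,
$$B_{jk}=\sum R_{jxzy}R_{kzxy}=\sum R_{jxyz}R_{kzyx}=A_{jk}.$$
So $A=\frac12\dot R$, and
$$\Delta_0Q=2\bigl(2\lambda^2|u|^2+3\dot R(u,u)\bigr). \tag{9}$$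

**Step 3: $a_4\perp\mathcal H_2$.** Write $Q=H_4+|u|^2H_2+c|u|^4$ with $H_d\in\mathcal H_d$. By (8), $\Delta_0Q=2(n+4)H_2+4(n+2)c|u|^2$. So $H_2$ is $\frac1{2(n+4)}$ times the trace-free part of $\Delta_0Q$, which by (9) is $6$ times the trace-free part of $\dot R$. By orthogonality of spherical harmonics of different degrees, $a_4\perp\mathcal H_2$ if and only if $H_2=0$. Since $\operatorname{tr}\dot R=|R|^2$, this holds at all $m$ if and only if $\dot R=\frac{|R|^2}ng$.

**Step 4: $a_5\perp P_1$.** Assume $\dot R=\frac{|R|^2}ng$ everywhere. Put $T_p=\nabla_pQ$, a quartic form for each $p$, so that $P=u^pT_p$. From $\Delta_0(u^pT_p)=u^p\Delta_0T_p+2\partial_pT_p$, applied twice,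
$$\Delta_0^2P=u^p\Delta_0^2T_p+4\,\partial_p\Delta_0T_p .$$
Contraction commutes with $\nabla$, so by (9) and the assumption, with $\lambda$ constant, $\Delta_0T_p=\nabla_p(\Delta_0Q)=\frac6n(\nabla_p|R|^2)|u|^2$. Then $\Delta_0^2T_p=12\,\nabla_p|R|^2$ and $\partial_p\Delta_0T_p=\frac{12}n\,u^p\,\nabla_p|R|^2$ (summed over $p$). Hence
$$\Delta_0^2P=\Bigl(12+\frac{48}n\Bigr)\langle\nabla|R|^2,u\rangle .$$
Write $P=H_5+|u|^2H_3+|u|^4H_1$. By (8), $\Delta_0^2$ kills the first two terms and $\Delta_0^2(|u|^4H_1)=4(n+4)\cdot2(n+2)H_1$, so $H_1$ is a positive multiple of $\Delta_0^2P$. As before, $a_5\perp P_1$ if and only if $H_1=0$, i.e. $\nabla|R|^2=0$ at $m$. Since $M$ is connected, this holds at all $m$ if and only if $|R|^2$ is constant.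

Conversely, if $g$ is Einstein with constant scalar curvature, $\dot R=\frac{|R|^2}ng$ and $|R|^2$ is constant, Steps 1, 3 and 4 show that $A_3(m)$ holds at all $m$. This is the classification for $k=3$.

## 11. Products of spheres separate the levels

Since $A_{k+1}(m)$ implies $A_k(m)$, the levels are nested, and it is enough to separate consecutive ones.

**Level 1 without level 2.** Any metric that is not Einstein, or for $n=2$ one of non-constant curvature; for instance $S^2\times\mathbb R$, where we saw the failure at order four in Section 3.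

**Level 2 without level 3.** First, a space of dimension $d$ and constant curvature $c$ has $R_{iabc'}=c(\delta_{ib}\delta_{ac'}-\delta_{ic'}\delta_{ab})$, so
$$\dot R_{ij}=c^2\sum(\delta_{ib}\delta_{ac'}-\delta_{ic'}\delta_{ab})(\delta_{jb}\delta_{ac'}-\delta_{jc'}\delta_{ab})=c^2(d-1-1+d)\delta_{ij}=2(d-1)c^2\delta_{ij}.$$
Take $S^2\times S^3$ with factor curvatures $2\mu$ and $\mu$, $\mu>0$. The Ricci curvature is $1\cdot2\mu$ on the first factor and $2\cdot\mu$ on the second, so the metric is Einstein with $\lambda=2\mu$, and level $2$ holds. But $\dot R$ is $2\cdot1\cdot4\mu^2=8\mu^2$ times the metric on the first factor and $2\cdot2\cdot\mu^2=4\mu^2$ times the metric on the second. It is not proportional to $g$, so level $3$ fails.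

**Level 3 without level 4.** Take $S^2(1)\times S^2(1)$. It is Einstein with $\lambda=1$, $\dot R=2g$ and $|R|^2=\operatorname{tr}\dot R=8$ is constant; also $\frac{|R|^2}4=2$. So level $3$ holds. Level $4$ would force $a_4=0$ by the remark after the definition of $A_k(m)$, i.e. $Q$ constant on unit vectors. For $u=(x,y)$ the operator $R_u$ is the direct sum of the operators of the two factors, with eigenvalues $|x|^2,0$ and $|y|^2,0$. So $Q(x,y)=|x|^4+|y|^4$, which is $1$ at a unit vector with $y=0$ and $\frac12$ when $|x|^2=|y|^2=\frac12$. Level $4$ fails. This completes the proof of Theorem 2. $\blacksquare$
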